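
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}


\title{Structures with computable Friedman--Stanley orders\\ and without $\Delta^0_\alpha$ copies}

\begin{abstract}
The Friedman--Stanley operator $\Phi$ turns a countable structure $\mathcal A$ into a linear order that codes the tree of finite tuples of $\mathcal A$, labeled by their atomic types. We show that computability of $\Phi(\mathcal A)$ does not guarantee copies of $\mathcal A$ at any fixed level of the hyperarithmetic hierarchy: for every computable ordinal $\alpha$ there is a structure $\mathcal A$, in a finite language independent of $\alpha$, such that $\Phi(\mathcal A)$ has a computable copy while $\mathcal A$ has no $\Delta^0_\alpha$ copy. For $\alpha\ge 1$ the structure can be chosen with no $\Delta^0_\beta$ copy for any $\beta<\alpha\cdot\omega$, but with a copy computable in $\emptyset^{(\alpha\cdot\omega+3)}$. Conversely, if $\Phi(\mathcal B)$ is computable, then $\mathcal B$ has a copy computable in Kleene's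 $\mathcal O$.
\end{abstract}

\section{Introduction}

\subsection{The tree and the order}

All structures are countable, each in some finite language. We treat function symbols and constants as relation symbols for their graphs, so that an $m$-tuple in a given language has only finitely many possible atomic types. Atomic types are coded effectively and bijectively by integers.

The \emph{back-and-forth tree} $\mathcal T(\mathcal A)$ of $\mathcal A$ is the tree of all finite tuples from $\mathcal A$, ordered by extension, with the empty tuple as root. Each tuple $\sigma$ is labeled by its atomic type; $\ell(\sigma)\in\omega$ is the code of the label. The labels along a branch describe larger and larger finite parts of $\mathcal A$. The branching records which finite parts extend which, in all possible ways.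

From a labeled tree $T$ one makes a linear order $\mathcal L(T)$. Recall that a shuffle sum of countably many orders is obtained by partitioning $\mathbb Q$ into dense sets, one for each order, and replacing each point of $\mathbb Q$ by a copy of the order to which its set belongs. Informally, $\mathcal L(T)$ is the shuffle sum of the orders
\[
\mathbb Q+\ell(\sigma)+2+\mathbb Q+\mathcal L(T_\sigma)
\]
over the children $\sigma$ of the root, where $T_\sigma$ is the subtree below $\sigma$, and $\ell(\sigma)$ and $2$ stand for finite linear orders of these sizes. The label can be read off: between the two copies of $\mathbb Q$ there is a maximal finite block with exactly $\ell(\sigma)+2$ elements.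

Since back-and-forth trees are ill-founded, the recursion has to be unfolded. For each node $\tau$ of $T$ fix a partition of $\mathbb Q$ into sets $D_{\tau,\sigma}$, one for each child $\sigma$ of $\tau$, each dense in $\mathbb Q$. For each node $\sigma$ let $B_\sigma=\mathbb Q+\ell(\sigma)+2+\mathbb Q$. A point of $\mathcal L(T)$ is a tuple $(r_1,\dots,r_n,x)$ with $n\ge1$ such that there is a chain $\sigma_0,\dots,\sigma_n$, starting at the root $\sigma_0$, in which $\sigma_i$ is a child of $\sigma_{i-1}$ and $r_i\in D_{\sigma_{i-1},\sigma_i}$, and such that $x\in B_{\sigma_n}$. The chain is determined by the $r_i$. Two distinct points $(r_1,\dots,r_n,x)$ and $(r_1',\dots,r_m',x')$ are compared as follows.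
\begin{itemize}
\item If $r_i\ne r_i'$ for some $i\le\min(n,m)$, the least such $i$ decides, by comparing $r_i$ and $r_i'$ in $\mathbb Q$.
\item Otherwise, if $n=m$, compare $x$ and $x'$ in $B_{\sigma_n}$.
\item Otherwise the tuple with fewer entries is the smaller one.
\end{itemize}
The isomorphism type of $\mathcal L(T)$ does not depend on the partitions (take $T=T'$ in Lemma~\ref{lem:bisim}(a), whose proof allows different partitions for $T$ and $T'$). The \emph{Friedman--Stanley operator} is $\Phi=\mathcal L\circ\mathcal T$. It is known that
\begin{equation}\label{eq:FS}
\mathcal A\cong\mathcal B\iff\Phi(\mathcal A)\cong\Phi(\mathcal B)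
\end{equation}
for countable $\mathcal A,\mathcal B$ in the same finite language. Among our proofs, only that of the upper bound in Theorem~\ref{thm:bounds}(b) uses this fact.

\subsection{The question}

For a computable ordinal $\alpha$, a \emph{$\Delta^0_\alpha$ copy} of $\mathcal A$ is a structure isomorphic to $\mathcal A$ with $\Delta^0_\alpha$ atomic diagram, whose domain is $\omega$, or an initial segment of $\omega$ if $\mathcal A$ is finite. In particular finite structures have computable copies. We say that $\Phi(\mathcal A)$ is computable if it is isomorphic to a computable linear order.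

If $\mathcal A$ has a computable copy, then $\Phi(\mathcal A)$ is computable: when the domain is $\omega$, the tree $\mathcal T(\mathcal A)$ is $\omega^{<\omega}$ with computable labels, and $\mathcal L$ can be carried out effectively; the finite case is similar. What about the converse? By \eqref{eq:FS} the order determines $\mathcal A$ up to isomorphism, and a branch of $\mathcal T(\mathcal A)$ that lists all elements of $\mathcal A$ \emph{is} a copy of $\mathcal A$. So one might expect that from a computable copy of $\Phi(\mathcal A)$ a copy of $\mathcal A$ can be found with the help of some fixed amount of information, say $\emptyset^{(\alpha)}$.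

There are two reasons for doubt. First, a shuffle sum forgets multiplicities, so the order knows the tree only up to bisimulation. Second, even if a computable tree is given, its nodes are not named by elements of $\mathcal A$. To continue a branch so that it eventually lists a prescribed element one must choose the right children, and which ones are right depends on the whole infinite tree below them. In \cite{problem} it is conjectured that no level suffices: for each computable ordinal $\alpha$ there is a structure $\mathcal A$ such that $\Phi(\mathcal A)$ is computable but $\mathcal A$ has no $\Delta^0_\alpha$ copy. This is correct.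

\begin{theorem}\label{thm:main}
For every computable ordinal $\alpha$ there is a structure $\mathcal A$, in a finite relational language not depending on $\alpha$, such that $\Phi(\mathcal A)$ is isomorphic to a computable linear order but $\mathcal A$ has no $\Delta^0_\alpha$ copy.
\end{theorem}

\begin{theorem}\label{thm:bounds}
\textup{(a)} For every computable $\alpha\ge1$ the structure of Theorem~\ref{thm:main} can be chosen with no $\Delta^0_\beta$ copy for any $\beta<\alpha\cdot\omega$, but with a copy computable in $\emptyset^{(\alpha\cdot\omega+3)}$.

\textup{(b)} If $\mathcal B$ is any structure in a finite language with $\Phi(\mathcal B)$ computable, then $\mathcal B$ has a copy computable in Kleene's $\mathcal O$.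
\end{theorem}

\subsection{The shape of the proof}

\emph{Step 1 (Section~\ref{sec:bisim}).} Up to isomorphism, $\Phi(\mathcal A)$ depends only on the bisimulation type of $\mathcal T(\mathcal A)$. Hence $\Phi(\mathcal A)$ is computable as soon as $\mathcal A$ has a computable \emph{approximation system}: a tree of partial descriptions, each of which fits somewhere in $\mathcal A$ and can always be continued, in the tree, to capture any further element. \emph{How} a description fits in $\mathcal A$ need not be known effectively.

\emph{Step 2 (Sections~\ref{sec:toy}--\ref{sec:plans}).} For every oracle $X$ we build a structure $M$ with an $X$-computable approximation system by finite structures but without an $X$-computable copy. For $X=\emptyset$ this already gives a structure $M$ without a computable copy for which $\Phi(M)$ is computable. The construction diagonalizes against all $X$-computable candidates. It is arranged that partial descriptions based on wrong guesses about a candidate turn into correct descriptions of something else. Section~\ref{sec:toy} shows this on the smallest case.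

\emph{Step 3 (Section~\ref{sec:jump}).} A transfinite jump inversion replaces each atomic fact of $M$ by one of two structures that are hard to distinguish. If $X=\emptyset^{(\delta+1)}$, the resulting $M^*$ has a \emph{computable} approximation system. On the other hand, from a copy of $M^*$ computable in $\emptyset^{(\alpha)}$ one would get a copy of $M$ computable in $\emptyset^{(\alpha+\delta+1)}$. For $\delta=\alpha\cdot\omega$ we have $\alpha+\delta=\delta$, so this copy would be $X$-computable, a contradiction (Section~\ref{sec:proofs}).

\section{Bisimulation and approximation systems}\label{sec:bisim}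

A \emph{bisimulation} between labeled trees $T,T'$ is a relation between their nodes that relates the roots, relates only nodes with equal labels, and is such that whenever $\tau,\tau'$ are related, each child of either one is related to some child of the other. Two trees are \emph{bisimilar} if there is a bisimulation between them. All trees considered are countable and without leaves.

\begin{lemma}\label{lem:bisim}
\textup{(a)} If $T$ and $T'$ are bisimilar, then $\mathcal L(T)\cong\mathcal L(T')$.

\textup{(b)} If $\mathcal T(\mathcal A)$ is bisimilar to a labeled tree on $\omega^{<\omega}$ with computable labeling, then $\Phi(\mathcal A)$ is computable.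
\end{lemma}

\begin{proof}
(a) Let $\sim$ be bisimilarity on the nodes of the disjoint union of $T$ and $T'$ (two nodes are related if the labeled subtrees with these nodes as roots are bisimilar). It is an equivalence relation, and if $\tau\sim\tau'$, the children of $\tau$ and of $\tau'$ realize the same $\sim$-classes. For a class $\kappa$ realized among the children of $\tau$ let $D_\tau^\kappa=\bigcup\{D_{\tau,\sigma}:\sigma\in\kappa\}$. These sets partition $\mathbb Q$ into dense sets, and for $\tau'\sim\tau$ the sets $D^\kappa_{\tau'}$ do so with the same index set of classes. Hence there is an automorphism $g_{\tau,\tau'}$ of the order $\mathbb Q$ that maps each $D^\kappa_\tau$ onto $D^\kappa_{\tau'}$. It is built by back and forth: a finite order-preserving map respecting the classes can be extended by any new point, since the required class is dense in the interval in which the image has to lie.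

Map a point $(r_1,\dots,r_n,x)$ with chain $\sigma_0,\dots,\sigma_n$ to $(r_1',\dots,r_n',x)$, where $\sigma_0'$ is the root of $T'$, $r_i'=g_{\sigma_{i-1},\sigma_{i-1}'}(r_i)$, and $\sigma_i'$ is the child of $\sigma_{i-1}'$ with $r_i'\in D_{\sigma'_{i-1},\sigma'_i}$. If $\kappa$ is the class of $\sigma_i$, then $r_i\in D^\kappa_{\sigma_{i-1}}$, so $r_i'\in D^\kappa_{\sigma'_{i-1}}$ and $\sigma_i'\in\kappa$. Thus inductively $\sigma_i\sim\sigma_i'$, so $\ell(\sigma_n)=\ell(\sigma_n')$ and $B_{\sigma_n}=B_{\sigma_n'}$. Inverting the $g$'s one after another shows that the map is a bijection. It preserves the order. If two points have the same entries before the $i$-th and differ in the $i$-th, the same order-preserving $g$ is applied to their $i$-th entries, and their images also agree before the $i$-th entry. In the remaining two cases of the definition common entries $r_i$ have common images, and neither the lengths nor the entries $x,x'$ change.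

(b) At each node of the tree on $\omega^{<\omega}$ assign to the $i$-th child the dense set of all $p/q$ in lowest terms such that $2^i$ is the exact power of $2$ dividing $q$. These sets partition $\mathbb Q$ computably, so the definition of $\mathcal L$ gives a computable linear order. Apply (a).
\end{proof}

We now isolate what has to be built. The structures $\mathcal D_\sigma$ below are the partial descriptions mentioned in the introduction. Note that nothing effective is required of the family $\mathcal F$.

\begin{definition}\label{def:system}
Let $\mathcal A$ be an infinite structure in a finite relational language. An \emph{approximation system} for $\mathcal A$ is a family of structures $\mathcal D_\sigma$ ($\sigma\in\omega^{<\omega}$) in the language of $\mathcal A$, with $\mathcal D_\emptyset$ empty and $\mathcal D_\sigma$ a substructure of $\mathcal D_\tau$ for $\sigma\subseteq\tau$, for which there is a set $\mathcal F$ of embeddings $\theta:\mathcal D_\sigma\to\mathcal A$ (each taken together with its $\sigma$) such that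
\begin{itemize}
\item[(S1)] the empty map $\mathcal D_\emptyset\to\mathcal A$ is in $\mathcal F$;
\item[(S2)] if $\theta:\mathcal D_\sigma\to\mathcal A$ is in $\mathcal F$ and $i\in\omega$, some extension $\theta':\mathcal D_{\sigma^\frown i}\to\mathcal A$ of $\theta$ is in $\mathcal F$;
\item[(S3)] if $\theta:\mathcal D_\sigma\to\mathcal A$ is in $\mathcal F$ and $q\in\mathcal A$, there are $\tau\supseteq\sigma$ and an extension $\theta':\mathcal D_\tau\to\mathcal A$ of $\theta$ in $\mathcal F$ whose range contains $q$.
\end{itemize}
The system is \emph{$X$-computable} if the $\mathcal D_\sigma$ are uniformly $X$-computable structures with domains contained in $\omega$. It is a \emph{tree presentation} if each $\mathcal D_\sigma$ has domain $\{0,\dots,|\sigma|-1\}$.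
\end{definition}

By (S1) and (S2), every $\mathcal D_\sigma$ is the domain of some $\theta\in\mathcal F$.

\begin{remark}
An $X$-computable copy of $\mathcal A$ with domain $\omega$ gives an $X$-computable tree presentation: let $\mathcal D_\sigma$ be its substructure on $\{0,\dots,|\sigma|-1\}$ and let $\mathcal F$ consist of the restrictions of one isomorphism. Here the choice of $\sigma$ is irrelevant. The point of the definition is that in general the right continuation of $\sigma$ in (S3) may depend on unknown information.
\end{remark}

\begin{lemma}\label{lem:system}
If $\mathcal A$ has a computable approximation system, then $\Phi(\mathcal A)$ is computable.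
\end{lemma}

\begin{proof}
Define a labeled tree $T^*$. A node of depth $m$ is a pair of sequences $(\sigma_1\subseteq\dots\subseteq\sigma_m;\,u_1,\dots,u_m)$ with $u_i\in\mathcal D_{\sigma_i}$. Its label is the atomic type of $(u_1,\dots,u_m)$ in $\mathcal D_{\sigma_m}$, and its children are its one-step extensions. Put $\sigma_0=\emptyset$. The set of children of a node is c.e.\ uniformly in the node. It is infinite, because by (S3) some $\tau\supseteq\sigma_m$ has $\mathcal D_\tau\ne\emptyset$, and then every extension of $\tau$ can serve as $\sigma_{m+1}$. Enumerating the children without repetition at each node, we see that $T^*$ is, up to isomorphism, a computably labeled tree on $\omega^{<\omega}$.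

Relate the node above to $(q_1,\dots,q_m)\in\mathcal A^m$ if there is $\theta:\mathcal D_{\sigma_m}\to\mathcal A$ in $\mathcal F$ with $\theta(u_i)=q_i$ for all $i$. This is a bisimulation between $T^*$ and $\mathcal T(\mathcal A)$. The roots are related by (S1), and labels agree since $\theta$ is an embedding. Given a child of the node, obtained by adding $\sigma_{m+1},u_{m+1}$, extend $\theta$ to some $\theta':\mathcal D_{\sigma_{m+1}}\to\mathcal A$ in $\mathcal F$ by iterating (S2), and answer with $q_{m+1}=\theta'(u_{m+1})$. Given a child $(q_1,\dots,q_{m+1})$, use (S3) to find $\sigma_{m+1}\supseteq\sigma_m$ and $\theta'\supseteq\theta$ in $\mathcal F$ on $\mathcal D_{\sigma_{m+1}}$ with $q_{m+1}$ in its range, and answer with $\sigma_{m+1}$ and $u_{m+1}=\theta'^{-1}(q_{m+1})$. Now apply Lemma~\ref{lem:bisim}(b).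
\end{proof}

\section{The mechanism in miniature}\label{sec:toy}

We want a structure with an $X$-computable tree presentation that differs from every $X$-computable structure. In this section, which only serves as motivation, we show how to beat one $X$-computable candidate $\Psi$, under a simplifying promise.

\subsection{A structure that avoids what the opponent shows}

Our structure has two kinds of points, \emph{cells} and \emph{flags}, and a relation $R$ between flags and cells. Moreover, each cell or flag $w$ has a number $r(w)$ of \emph{hairs}, further points attached to $w$; we call $r(w)$ its \emph{rank}. Cells have finite rank; flags may have infinite rank.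

In the candidate $\Psi$ we watch one cell $c$ with at least one hair, the \emph{probe}, and one flag $b$. Let $y\in\{0,1\}$ be the truth value of $R(b,c)$. We observe a sequence of events $ev_1,ev_2,\dots$. The event $\mathsf{up}$ means that a hair of $c$ other than the first has been discovered, the event $\mathsf{tick}$ means that a hair of $b$ has been discovered, and it may be that nothing happens. Let $\rho(t)\le t+1$ be $1$ plus the number of $\mathsf{up}$'s up to $t$, and $v=\lim_t\rho(t)\in[1,\infty]$, which is the number of hairs of $c$. The simplifying promise is: \emph{if $\Psi$ is a copy of our structure, then $b$ has infinitely many hairs}.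

Call a configuration of cells and flags \emph{valid} if
\begin{itemize}
\item[(i)] if $v=\infty$, no flag has infinite rank;
\item[(ii)] if there are infinitely many $\mathsf{tick}$'s, there are no flag $f$ and cell $z$ with $r(f)=\infty$, $r(z)=v$ and $R(f,z)=y$.
\end{itemize}
If our structure is valid, $\Psi$ is not a copy of it: in a copy $v$ is finite, $b$ has infinite rank, and the pair $(b,c)$ violates (ii).

\subsection{Plans}

The difficulty is that validity is not $X$-decidable; already ``$v=\infty$'' is a $\Pi_2(X)$ question. So we describe finite parts of the structure by \emph{plans}, in which the ranks are not given outright but are limits of an $X$-computable process. A plan is a finite list of records with increasing stages. A cell record $z$ has a stage $s_z$ and an initial rank $a$; a flag record $f$ has a stage $s_f$ and either a constant finite rank or the ambition to have infinite rank. Each record also gives its $R$-relation to the earlier records of the other kind. Let $rk_{s_z}(z)=a$, and call $z$ \emph{matched} at $t>s_z$ if $rk_{t-1}(z)=\rho(t-1)$: at this moment $z$ looks like the opponent's probe. The rules for $t>s_f$, respectively $t>s_z$, are: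
\begin{itemize}
\item an ambitious flag $f$ is \emph{stopped} at $t$ if $ev_t=\mathsf{up}$, or if $ev_t=\mathsf{tick}$ and some earlier cell $z$ is matched at $t$ with $R(f,z)=y$; the rank of $f$ is the number of $t'>s_f$ such that $f$ is not stopped at any stage $\le t'$;
\item a cell $z$ is \emph{hit} at $t$ if $ev_t=\mathsf{tick}$, $z$ is matched at $t$, and $R(f,z)=y$ for some earlier ambitious flag $f$ not stopped before $t$; then $rk_t(z)=t+2$. Otherwise $rk_t(z)=rk_{t-1}(z)$.
\end{itemize}
So of a dangerous pair the \emph{later} member has to give way. All current ranks are nondecreasing in $t$, so a plan may also list the $i$-th hair of a record $w$ (counting from $0$) as soon as the current rank of $w$ exceeds $i$.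

\emph{Example.} Let $y=1$, let $ev_1,\dots,ev_4$ be $\mathsf{up}$, nothing, $\mathsf{tick}$, $\mathsf{up}$, and let all later events be $\mathsf{tick}$. Thus $\rho(1)=\rho(2)=\rho(3)=2$ and $\rho(4)=3=v$. The configuration $r(z)=2$, $r(f)=\infty$, $R(f,z)=1$ is valid. The plan ``$z$ at stage $1$ with $a=2$; then $f$, ambitious, at stage $2$'' does not produce it: at $t=3$ we have a $\mathsf{tick}$ and $rk_2(z)=2=\rho(2)$, so $f$ is stopped and gets rank $0$. The result is another valid configuration. If $f$ is added at stage $5$ instead, $z$ is never matched again, and $r(f)=\infty$ as desired. Now let $f$ come first, at stage $5$, and then $z$ at stage $6$, with $R(f,z)=1$. With $a=2$ the cell is never matched. With $a=3$ it is hit at $t=7$ and ends with rank $9$: the attempt to describe the forbidden configuration $r(z)=3$ has turned into the description of a permitted one.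

\emph{Every plan converges to a valid configuration.} If $z$ is hit at $t$, its rank $t+2$ exceeds $\rho(t)$, so an $\mathsf{up}$ occurs before the next hit. If $z$ were hit infinitely often, there would be infinitely many $\mathsf{up}$'s, and every ambitious flag would be stopped, a contradiction. So cells get finite ranks. Condition (i) holds since every $\mathsf{up}$ stops all ambitious flags already present. If $f,z$ violated (ii), then $z$ would be matched at all late stages, and the next $\mathsf{tick}$ would stop $f$ (if $z$ is earlier) or change the rank of $z$ (if $z$ is later), a contradiction.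

\emph{Every valid one-point extension of what a plan converges to is obtained by one more record, at a sufficiently late stage $s$.} Let $s$ be so late that the ranks of cells present are final, flags that are ever stopped have been stopped, no $\mathsf{up}$ occurs after $s$ if $v<\infty$, and no $\mathsf{tick}$ occurs after $s$ if there are only finitely many. For a flag of infinite rank we have $v<\infty$ by (i); if a $\mathsf{tick}$ stopped it, there would be a cell of final rank $v$ violating (ii). For a cell of rank $r$, a first hit by some $f$ at $t>s$ would mean that $f$ is never stopped, so $r(f)=\infty$ and $v<\infty$; then $r=\rho(t-1)=v$ and $R(f,z)=y$, against (ii). For a flag of constant finite rank there is nothing to do.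

These two facts amount to saying that the tree of plans is an $X$-computable tree presentation of a sufficiently generic valid structure. The nonuniformity sits in ``sufficiently late.''

\subsection{What the miniature leaves out}\label{sub:missing}

\emph{All flags must be watched.} Without the promise we do not know which of the opponent's flags $b_0,b_1,\dots$ have infinite rank. If all of them are watched together with the same probe, both bits may be forbidden: then a flag of infinite rank and a cell of rank $v$, each harmless alone, cannot coexist, and no generic structure exists. So $b_n$ should be watched with its own probe $c_n$, leading to events $\mathsf{up}_n$, $\mathsf{tick}_n$ and values $v_n$.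

\emph{Then some $v_n$ may be infinite.} An ambitious flag cannot be stopped by $\mathsf{up}_i$ for \emph{all} $i$. In the crucial case where all $v_i$ are finite, infinitely many such events may still occur, and no stage would be late enough. It can only be stopped by $\mathsf{up}_i$ for $i\le h$, where $h$ may depend on the cells present before. So let $v_n=\infty$ for some $n>h$. A cell added later, of the sort that imitates $c_n$, may then be hit infinitely often.

\emph{The remedy: a chain of probes.} We make the cells into a forest and let each $c_{n+1}$ be a child of $c_n$. A cell of level $n$ is dangerous only if its rank \emph{and those of all its ancestors} match $v_0,\dots,v_n$. If $v_n=\infty$ while $v_0,\dots,v_{n-1}<\infty$, it suffices to raise the rank of the parent at an event $\mathsf{up}_n$: the parent will never match $v_{n-1}$ again, and the children are safe. But then a cell of level $n-1$ and rank $v_{n-1}$ would be impossible to describe. So there are two kinds of cell: \emph{free} cells, which can be hit in this way, and \emph{bounded} cells, which cannot, but whose children are required to have initial rank below the current value of $\rho_n$, so that they never match.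 In the limit the bound is $v_n$, which is no restriction exactly when $v_n=\infty$. To make this consistent for finite $v_n$, the bound is made an attribute of the configuration.

\section{The base structure}\label{sec:base}

\begin{proposition}\label{prop:base}
There is a finite relational language $\Lambda_0$ such that for every $X\subseteq\omega$ there is an infinite $\Lambda_0$-structure $M$ which has an $X$-computable tree presentation, has no $X$-computable copy, and has an $X''$-computable copy.
\end{proposition}

$\Lambda_0$ has unary symbols $N,\mathrm{Zero},C,C_0,F$ and binary symbols $\mathrm{Suc},I,P,R,\mathrm{Hr}$. The structure $M$ consists of a copy of $\omega$ with zero and successor on $N$ and of disjoint components $M_e$, $e\in\omega$; $I(x,e)$ holds iff $x\in M_e$, where $e$ is regarded as an element of $N$. The elements of a component are \emph{cells} (marked by $C$), \emph{flags} (marked by $F$), and \emph{hairs}. The cells form a forest: $P(z',z)$ means that $z'$ is the parent of $z$, and $C_0$ marks the cells of level $0$. The relation $R$ is a subset of $F\times C$. Finally $\mathrm{Hr}(h,w)$ means that $h$ is a hair of the cell or flag $w$; each hair belongs to exactly one $w$. The number of hairs of $w$ is its rank $r(w)$. The component $M_e$ is designed to differ from what the $e$-th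 candidate shows.

\subsection{What the opponent shows}\label{sub:events}

Fix $e$. Let $\Psi_e$ be the $e$-th partial $X$-computable function from atomic sentences with parameters in $\omega$ to truth values. Every $X$-computable copy of $M$ is given by some $\Psi_e$. Words such as ``cell,'' ``child,'' and ``hair,'' when used of numbers, refer to convergent values of $\Psi_e$; for example, a hair of $w$ is an $h$ such that $\Psi_e$ converges to ``true'' on $\mathrm{Hr}(h,w)$. Using only convergent values of $\Psi_e$, we search for the element $n_e$ that plays the role of $e\in N$, starting from $\mathrm{Zero}$ and following $\mathrm{Suc}$, and then dovetail searches for the following.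
\begin{itemize}
\item \emph{Probes.} A cell is \emph{eligible} if it has a hair and has a child with a hair. Let $c_0$ be the first eligible $c$ found with $I(c,n_e)$ and $C_0(c)$, and let $c_{k+1}$ be the first eligible child of $c_k$ found.
\item \emph{Flags.} Let $b_0,b_1,\dots$ be the elements $b$ with $I(b,n_e)$ and $F(b)$, in the order in which they are found, without repetition. Let $y^n_i\in\{0,1\}$ be the truth value of $R(b_n,c_i)$.
\end{itemize}
Once $c_k$ is defined, $\mathsf{up}_k$ is put into a queue once for each hair of $c_k$, discovered so far or later, other than the first one found. Once $b_n,c_0,\dots,c_n,y^n_0,\dots,y^n_n$ are all defined, $\mathsf{tick}_n$ is put into the queue once for each hair of $b_n$ discovered so far or later. Removing one event per step from the front of the queue (or recording ``none'' if it is empty) we get an $X$-computable sequence $(ev_t)_{t\ge1}$, uniformly in $e$, such that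
\begin{itemize}
\item if $c_k$ is defined, $\mathsf{up}_k$ occurs one time less often than the number of hairs of $c_k$ (infinitely often if this number is infinite); otherwise it never occurs;
\item if $b_n,c_0,\dots,c_n,y_0^n,\dots,y_n^n$ are defined, $\mathsf{tick}_n$ occurs exactly as often as $b_n$ has hairs; otherwise it never occurs. In particular, if $ev_t=\mathsf{tick}_n$, then $y^n_0,\dots,y^n_n$ have been found by step $t$.
\end{itemize}
Put
\[
\rho_k(t)=1+\#\{t'\le t: ev_{t'}=\mathsf{up}_k\}\le t+1,\qquad v_k=\lim_t\rho_k(t)\in[1,\infty],
\]
\[
G=\{n:\mathsf{tick}_n\text{ occurs infinitely often}\},\qquad n_0=\min\{k:v_k=\infty\}\quad(n_0=\infty\text{ if there is none}).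
\]

\subsection{Valid configurations}

A \emph{configuration} consists of a set of cells, which form a forest (closed under parents, with levels), a set of flags, a $\{0,1\}$-valued relation $R$ between flags and cells, and attributes $r(z)\in\omega$ and $\mathrm{bd}(z)\in\omega\cup\{\infty\}$ for cells $z$, and $r(f)\in\omega\cup\{\infty\}$ for flags $f$. A \emph{chain} is a sequence of cells $z_0,\dots,z_n$ with $z_0$ of level $0$ and $z_{i+1}$ a child of $z_i$. A configuration is \emph{valid} if
\begin{itemize}
\item[(V0)] $\mathrm{bd}(z)\in\{\infty,v_{n+1}\}$ for each cell $z$ of level $n$;
\item[(V1)] $r(z)<\mathrm{bd}(p)$ if $p$ is the parent of $z$;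
\item[(V2)] there are no flag $f$ with $r(f)=\infty$, $n\in G$ and chain $z_0,\dots,z_n$ with $r(z_i)=v_i$ and $R(f,z_i)=y^n_i$ for all $i\le n$;
\item[(V3)] if $v_0=\infty$, there is no flag $f$ with $r(f)=\infty$.
\end{itemize}
Condition (V2) is the diagonalization. Conditions (V0) and (V1) express the bounds announced in Section~\ref{sub:missing}, and (V3) corresponds to (i) in the miniature. A subset of a configuration is \emph{closed} if it contains the parents of its cells; validity passes to closed subsets.

A \emph{one-point extension} of a configuration $D$ is a configuration $D\cup\{z\}$ that induces the given configuration on $D$ and has one new element $z$, which is a flag, a cell of level $0$, or a cell with parent in $D$; in particular $z$ has no children.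

\begin{lemma}\label{lem:generic}
There is a countable valid configuration $\mathcal G=\mathcal G_e$ with the following extension property.
\begin{itemize}
\item[\textup{(EP)}] For each finite closed $D\subset\mathcal G$ and each valid one-point extension $D\cup\{z\}$, some $z'\in\mathcal G\setminus D$ realizes it over $D$, that is, $D\cup\{z'\}\cong D\cup\{z\}$ over $D$, attributes included.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Amalgamation.} Let $D\subseteq D'$ be finite valid configurations, $D$ closed in $D'$, and let $D\cup\{z\}$ be a valid one-point extension of $D$. We claim that $R$ can be defined between $z$ and $D'\setminus D$ so that $D'\cup\{z\}$ is valid. The parent of $z$, if any, is in $D$, and $z$ has no children, so (V0), (V1), (V3) are inherited from $D'$ and $D\cup\{z\}$. For (V2) there are two cases.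

Let $z$ be a cell of level $n$. A new violation has a chain containing $z$. Since $z$ has no children, the chain is the ancestor chain of $z$, which lies in $D\cup\{z\}$, and the index is $n\in G$. The flag involved is not in $D$, as $D\cup\{z\}$ is valid. For flags $f\in D'\setminus D$ put $R(f,z)=1-y^n_n$ if $n\in G$, and choose $R(f,z)$ arbitrarily otherwise. Then there is no violation.

Let $z$ be a flag. A new violation involves the flag $z$ and a chain in $D'$ ending in a cell $c$ of some level $m\in G$. If $c\in D$, the whole chain is in $D$, contradicting validity of $D\cup\{z\}$. For cells $c\in D'\setminus D$ of level $m$ put $R(z,c)=1-y^m_m$ if $m\in G$, and choose it arbitrarily otherwise. Again there is no violation.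

\emph{Construction.} Start with $D_0=\emptyset$. A finite configuration has, up to isomorphism over it, only countably many valid one-point extensions. Arrange all pairs consisting of a finite closed $D\subseteq D_s$ arising in the construction and a valid one-point extension of $D$ so that each is treated at some stage $s$ with $D\subseteq D_s$. At that stage let $D_{s+1}=D_s\cup\{z\}$ as above, with a new element $z$. Let $\mathcal G=\bigcup_sD_s$. Violations of validity involve only finitely many elements, so $\mathcal G$ is valid, and (EP) holds by construction.
\end{proof}

It is here that the separate last bit $y^n_n$ for each level is used: for a given level $n$ only one value of $R(f,z)$ has to be avoided.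

The component $M_e$ is $\mathcal G_e$ with $r(w)$ hairs attached to each cell or flag $w$ ($\aleph_0$ hairs if $r(w)=\infty$). The attribute $\mathrm{bd}$ is not part of the structure.

\begin{lemma}\label{lem:nocopy}
$M$ has no $X$-computable copy, and for a suitable choice of the configurations $\mathcal G_e$ it has an $X''$-computable one.
\end{lemma}

\begin{proof}
Suppose that $\Psi_e$ is the atomic diagram of a copy of $M$, and let $g$ be an isomorphism onto $M$; so $g(n_e)=e$. We claim that all $c_k$ are defined; it is then clear that $g(c_k)$ is a cell of level $k$ in $\mathcal G_e$. By (EP), starting from $\emptyset$, there is a level-$0$ cell with $r=1$, $\mathrm{bd}=\infty$, and it has a child with $r=1$; without flags, (V2) and (V3) are vacuous. So an eligible level-$0$ cell exists, and $c_0$ is defined. Let $c_k$ be defined. Since $c_k$ is eligible, $g(c_k)$ has a child of rank at least $1$, so $\mathrm{bd}(g(c_k))>1$ by (V1). Now (EP), applied to the ancestor chain of $g(c_k)$, gives a child $z$ of $g(c_k)$ with $r(z)=1$, $\mathrm{bd}(z)=\infty$; applied again, it gives a child of $z$ with $r=1$. So $g^{-1}(z)$ is an eligible child of $c_k$, and $c_{k+1}$ is defined.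

Consequently $v_k=r(g(c_k))<\infty$ for all $k$, because cells have finite rank. As $v_0<\infty$, a single flag of infinite rank is a valid configuration, so by (EP) there is a flag $f\in\mathcal G_e$ with $r(f)=\infty$. Let $g^{-1}(f)=b_n$. Since $b_n$ has infinitely many hairs, $n\in G$. But $r(g(c_i))=v_i$ and $R(f,g(c_i))=y^n_i$ for all $i\le n$, contradicting (V2).

For the second statement, $X''$ decides, uniformly in $e$, whether $v_k=\infty$ and whether $n\in G$, as these are $\Pi_2(X)$ conditions, and it computes $v_k$ if $v_k<\infty$. For $n\in G$ the bits $y^n_i$ can be found with oracle $X$. So validity of finite configurations is decidable in $X''$, the construction of $\mathcal G_e$ with its attributes can be carried out computably in $X''$, and hairs can be attached computably in $X''$.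
\end{proof}

From now on let $\mathcal G_e$ be chosen as in Lemma~\ref{lem:nocopy}; only its validity and (EP) will be used.

\section{Plans}\label{sec:plans}

It remains to find an $X$-computable tree presentation of $M$.

\subsection{Records}

A \emph{plan} is a finite sequence of records, each with a stage in $\omega$, the stages being strictly increasing. The records are of the following sorts. Their side conditions refer to the functions $\rho_n$ of the respective component and to a function $\mathrm{cnt}$ defined below from the earlier part of the plan.
\begin{itemize}
\item \emph{$N$-record:} a number $m$ not used before.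
\item \emph{Cell record} $z$ of component $e$, with stage $s_z$: a parent, which is an earlier cell record of component $e$, or none. This determines the level $n$ of $z$. Further: an initial rank $a\in\omega$; a kind, \emph{free} or \emph{bounded}; a value $R(f,z)\in\{0,1\}$ for each earlier flag record $f$ of component $e$. Side condition: if the parent is bounded, then $a<\rho_n(s_z)$.
\item \emph{Flag record} $f$ of component $e$, with stage $s_f$: a type, which is $\mathrm{con}_m$ ($m\in\omega$), $\mathrm{fin}$, or $\mathrm{inf}_k$ ($k\ge1$); a value $R(f,z)\in\{0,1\}$ for each earlier cell record $z$ of component $e$.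
\item \emph{Hair record:} a pair $(w,i)$ not used before, where $w$ is an earlier cell or flag record and $i\in\omega$. Side condition: $i<\mathrm{cnt}_s(w)$ at the stage $s$ of the hair record.
\end{itemize}

The types of flags are bets. Type $\mathrm{con}_m$ simply gives rank $m$. The other types aim at infinite rank. Type $\mathrm{fin}$ bets that those of $v_0,v_1,\dots$ that concern the cells present so far, and one more, are finite. If this is false because some early $v_i$ is infinite, we need the type $\mathrm{inf}_k$, which bets that $v_k$ is the \emph{first} infinite one.

\subsection{The dynamics}\label{sub:dyn}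

Fix $e$ and consider only the records of component $e$ and its event data. Let $z$ be a cell record of level $n$, with ancestors $z_0,\dots,z_n=z$; this is the \emph{chain of $z$}. Write $R(f,z)\equiv y^n$ if $R(f,z_i)=y_i^n$ for all $i\le n$. The following notions are defined by simultaneous recursion on $t$.

\emph{Matching.} For $t>s_z$, $z$ is \emph{matched at $t$} if $rk_{t-1}(z_i)=\rho_i(t-1)$ for all $i\le n$. Then all its ancestors are matched at $t$ too.

\emph{Stopping.} Let $f$ be a flag record of type $\mathrm{fin}$ or $\mathrm{inf}_k$, and let $h_f\ge0$ be least such that all cell records before $f$ have level $<h_f$. Let $t>s_f$.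
\begin{itemize}
\item If $f$ has type $\mathrm{fin}$, it is \emph{stopped at $t$} if $ev_t=\mathsf{up}_i$ with $i\le h_f$, or if $ev_t=\mathsf{tick}_n$ and some cell record $z$ of level $n$ before $f$ is matched at $t$ with $R(f,z)\equiv y^n$.
\item If $f$ has type $\mathrm{inf}_k$, it is \emph{stopped at $t$} if $ev_t=\mathsf{up}_i$ with $i<k$, or if $ev_t=\mathsf{tick}_n$ with $n<k$ and some cell record $z$ of level $n$ before $f$ is matched at $t$ with $R(f,z)\equiv y^n$.
\end{itemize}

\emph{Hits.} A cell record $z$ of level $n$ is \emph{hit at $t>s_z$} by a flag record $f$ before $z$, of type $\mathrm{fin}$ or $\mathrm{inf}_k$, if $f$ was not stopped at any stage $<t$, $z$ is matched at $t$, and one of the following holds: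
\begin{itemize}
\item[(A)] $f$ is $\mathrm{fin}$, $z$ is free, and $ev_t=\mathsf{up}_{n+1}$;
\item[(B)] $f$ is $\mathrm{fin}$, $ev_t=\mathsf{tick}_n$, and $R(f,z)\equiv y^n$;
\item[(C)] $f$ is $\mathrm{inf}_k$ with $n<k$, $ev_t=\mathsf{up}_k$, $ev_{t'}=\mathsf{tick}_n$ for some $s_z<t'<t$, and $R(f,z)\equiv y^n$.
\end{itemize}

\emph{Ranks and counts.} Put $rk_{s_z}(z)=a$. For $t>s_z$ let $rk_t(z)=t+2$ if $z$ is hit at $t$, and $rk_t(z)=rk_{t-1}(z)$ otherwise. Let $\mathrm{cnt}_t(z)=rk_t(z)$. For a flag record $f$ let $\mathrm{cnt}_t(f)$ be
\begin{itemize}
\item $m$, if $f$ has type $\mathrm{con}_m$;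
\item the number of $t'\in(s_f,t]$ such that $f$ is not stopped at any stage $\le t'$, if $f$ is $\mathrm{fin}$;
\item the number of such $t'$ with $ev_{t'}=\mathsf{up}_k$, if $f$ is $\mathrm{inf}_k$.
\end{itemize}

All these data about a record depend only on the plan up to that record, and they are $X$-computable: the bits $y^n_i$ are consulted only at or after an event $\mathsf{tick}_n$, when they are known.

Rule (B) and the stopping rules are adapted from the miniature. Rule (A) is the remedy of Section~\ref{sub:missing}. Rule (C) is the version of (B) for flags betting on $v_k=\infty$. If the bet is wrong because $v_k<\infty$, the flag has finite rank even if it is never stopped, and it should not go on hitting cells. Therefore it acts only at events $\mathsf{up}_k$. It need not care about levels $n\ge k$: if $v_k=\infty$, no chain reaching level $k$ can have the ranks $v_i$ in the limit.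

If $z$ is hit at $t$, then
\begin{equation}\label{eq:hit}
rk_{t-1}(z)=\rho_n(t-1)\le t<t+2=rk_t(z),\qquad \rho_n(t)\le t+1<rk_t(z).
\end{equation}
So all $rk_t$ and $\mathrm{cnt}_t$ are nondecreasing in $t$. Moreover,
\begin{equation}\label{eq:bounded}
\text{if the parent of $z$ is bounded, $z$ is never matched, hence never hit.}
\end{equation}
Indeed, inductively $rk_{t-1}(z)=a<\rho_n(s_z)\le\rho_n(t-1)$ for all $t>s_z$.

\subsection{Plans converge to valid configurations}

\begin{lemma}\label{lem:settle}
Each cell record is hit only finitely often.
\end{lemma}

\begin{proof}
Suppose $z$, of level $n$, is hit infinitely often. Since finitely many flag records are before $z$, some $f$ hits it infinitely often; so $f$ is never stopped. If $t<t'$ are consecutive hits of $z$, then $\rho_n(t)<t+2=rk_{t'-1}(z)=\rho_n(t'-1)$, so $\mathsf{up}_n$ occurs between them. Hence $v_n=\infty$. If $f$ were of type $\mathrm{inf}_k$, then $n<k$ by (C), and an event $\mathsf{up}_n$ would stop $f$. So $f$ is $\mathrm{fin}$.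

Let $k=n_0\le n$. As $f$ is never stopped, $v_i<\infty$ for $i\le h_f$, so $k>h_f\ge0$. Thus $z_{k-1}$ exists. It has level $k-1\ge h_f$, so it comes after $f$. If $z_{k-1}$ is bounded, $z_k$ is never matched by \eqref{eq:bounded}, hence neither is $z$, a contradiction. So $z_{k-1}$ is free.

Let $t_0\ge s_z$ be such that no $\mathsf{up}_i$ with $i<k$ occurs after $t_0$. If some $z_i$, $i<k$, were hit at $t>t_0$, then by \eqref{eq:hit} its rank would exceed $\rho_i(t)=v_i$ from then on, and $z$ would never be matched again. So $z_0,\dots,z_{k-1}$ are not hit after $t_0$. As $z$ is matched at stages after $t_0$, their ranks are $v_0,\dots,v_{k-1}$ from $t_0$ on. Since $v_k=\infty$, there is $t>t_0$ with $ev_t=\mathsf{up}_k$. At $t$ the record $z_{k-1}$ is matched and free, and the unstopped $\mathrm{fin}$ record $f$ is before it. So (A) hits $z_{k-1}$, a contradiction.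
\end{proof}

Now define the final attributes: $r(z)=\lim_trk_t(z)\in\omega$ for cell records; $\mathrm{bd}(z)=\infty$ if $z$ is free and $\mathrm{bd}(z)=v_{n+1}$ if $z$ is bounded of level $n$; $r(f)=\lim_t\mathrm{cnt}_t(f)\in\omega\cup\{\infty\}$ for flag records. For a plan $\pi$ let $\mathrm{Con}_e(\pi)$ be the resulting configuration of component $e$. If $\pi\subseteq\pi'$, then $\mathrm{Con}_e(\pi)$ is the restriction of $\mathrm{Con}_e(\pi')$ to the records of $\pi$. Note that a $\mathrm{fin}$ record has infinite rank iff it is never stopped, and an $\mathrm{inf}_k$ record has infinite rank iff it is never stopped and $v_k=\infty$.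

\begin{lemma}\label{lem:valid}
$\mathrm{Con}_e(\pi)$ is valid.
\end{lemma}

\begin{proof}
(V0) is clear. For (V1), let $z$ have level $n$ and parent $p$. If $p$ is free, $r(z)<\infty=\mathrm{bd}(p)$ by Lemma~\ref{lem:settle}. If $p$ is bounded, $z$ is never hit by \eqref{eq:bounded}, so $r(z)=a<\rho_n(s_z)\le v_n=\mathrm{bd}(p)$. For (V3), if $v_0=\infty$, every $\mathrm{fin}$ record is stopped by some $\mathsf{up}_0$, as $0\le h_f$, and so is every $\mathrm{inf}_k$ record, as $0<k$. So no rank of a flag is infinite.

For (V2), suppose $r(f)=\infty$, $n\in G$, and $z_0,\dots,z_n$ is a chain with $r(z_i)=v_i$ for $i\le n$ and $R(f,z_n)\equiv y^n$. Then $v_0,\dots,v_n<\infty$, so $n<n_0$. Further, $f$ is $\mathrm{fin}$ or $\mathrm{inf}_k$ and is never stopped. If it is $\mathrm{inf}_k$, then $v_k=\infty$, and $v_i<\infty$ for $i<k$ because $f$ is not stopped; so $k=n_0>n$. Let $t_0$ exceed all stages in $\pi$ and be such that $rk_t(z_i)$ and $\rho_i(t)$ are constant for $t\ge t_0$ and $i\le n$, hence equal to $v_i$. Then $z_n$ is matched at all $t>t_0$.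
\begin{itemize}
\item If $z_n$ is before $f$, an event $\mathsf{tick}_n$ after $t_0$ stops $f$ (in case of type $\mathrm{inf}_k$ because $n<k$), a contradiction.
\item If $z_n$ is after $f$ and $f$ is $\mathrm{fin}$, an event $\mathsf{tick}_n$ after $t_0$ hits $z_n$ by (B) and changes its rank, a contradiction.
\item If $z_n$ is after $f$ and $f$ is $\mathrm{inf}_k$, take an event $\mathsf{tick}_n$ after $t_0$ and a later event $\mathsf{up}_k$. By (C) the latter hits $z_n$ and changes its rank, a contradiction.\qedhere
\end{itemize}
\end{proof}

\subsection{Every valid extension is the limit of a plan}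

As in the miniature, the idea is to add the new record so late that everything that is going to settle has settled. Then any interference with the new record would exhibit a violation of (V2).

\begin{lemma}\label{lem:realize}
If $D'=\mathrm{Con}_e(\pi)\cup\{z\}$ is a valid one-point extension, there is a one-record extension $\pi'$ of $\pi$ with $\mathrm{Con}_e(\pi')\cong D'$ over $\mathrm{Con}_e(\pi)$.
\end{lemma}

\begin{proof}
The new record gets the parent and the values of $R$ prescribed by $D'$. Its stage $s$ is larger than all stages in $\pi$, and so large that the ranks of all cell records of $\pi$ of this component are final at $s$, that every flag record of $\pi$ of this component that is ever stopped is stopped before $s$, and that finitely many further conditions, named below, hold.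

\emph{A flag with $r(z)=m<\infty$.} Use type $\mathrm{con}_m$.

\emph{A flag with $r(z)=\infty$.} By (V3), $n_0\ge1$. Let $h$ be least such that all cell records of $\pi$ of this component have level $<h$; for the new flag record this is the number $h_f$ of the stopping rule.
\begin{itemize}
\item If $n_0>h$, use type $\mathrm{fin}$, put $h^*=h$, and let no $\mathsf{up}_i$ with $i\le h$ occur after $s$.
\item If $n_0\le h$, use type $\mathrm{inf}_k$ with $k=n_0$, put $h^*=k$, and let no $\mathsf{up}_i$ with $i<k$ occur after $s$.
\end{itemize}
In both cases $h^*\le n_0$. Let also no $\mathsf{tick}_n$ with $n<h^*$, $n\notin G$ occur after $s$. Then the new record is not stopped by an event $\mathsf{up}_i$. Suppose an event $\mathsf{tick}_n$ stops it at $t>s$. Then $n<h^*$, so $n\in G$, and some chain $z_0,\dots,z_n$ of $\mathrm{Con}_e(\pi)$ satisfies $r(z_i)=rk_{t-1}(z_i)=\rho_i(t-1)$ and has the $R$-values $y^n_i$ with the new flag. For $i\le n<h^*\le n_0$ no $\mathsf{up}_i$ occurs after $s$, so $\rho_i(t-1)=v_i$. This contradicts (V2) for $D'$. So the new record is never stopped, and its count tends to $\infty$; for type $\mathrm{inf}_k$ this is because $v_k=\infty$.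

\emph{A cell $z$ of level $n$, with attributes $r$ and $\mathrm{bd}$.} Use initial rank $a=r$. Let the kind be bounded if $v_{n+1}=\infty$ or $\mathrm{bd}=v_{n+1}$, and free otherwise. By (V0) this gives the right attribute $\mathrm{bd}$ in all cases. Note that if $z$ is free, then $v_{n+1}<\infty$. The conditions on $s$ are:
\begin{itemize}
\item if the parent is bounded, $r<\rho_n(s)$, which is possible since $r<v_n$ by (V1);
\item for each $i\le n+1$ with $v_i<\infty$, no $\mathsf{up}_i$ occurs after $s$;
\item for each type $\mathrm{inf}_k$ occurring in $\pi$ in this component with $v_k<\infty$, no $\mathsf{up}_k$ occurs after $s$;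
\item if $n\notin G$, no $\mathsf{tick}_n$ occurs after $s$;
\item if $n\ge n_0$, $\rho_{n_0}(s)$ exceeds the final rank of the level-$n_0$ member of the chain of $z$ (exceeds $r$, if $n=n_0$).
\end{itemize}
Let $z_0,\dots,z_n=z$ be the chain of $z$, and put $r(z_n)=r$. Suppose $z$ is hit; let the first hit be at $t>s$, by $f$. Then $f$ is never stopped, and $\rho_i(t-1)=r(z_i)$ for $i\le n$. If $n\ge n_0$, this contradicts the last condition for $i=n_0$. So $n<n_0$, and the second condition gives $r(z_i)=v_i$ for all $i\le n$.
\begin{itemize}
\item (A) is impossible: if $z$ is free, then $v_{n+1}<\infty$, and no $\mathsf{up}_{n+1}$ occurs after $s$.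
\item In case (B), $f$ is $\mathrm{fin}$ and never stopped, so $r(f)=\infty$; and $n\in G$ since $\mathsf{tick}_n$ occurs after $s$. This contradicts (V2) for $D'$.
\item In case (C), $\mathsf{up}_k$ occurs after $s$, so $v_k=\infty$ and $r(f)=\infty$; and $\mathsf{tick}_n$ occurs after $s_z=s$, so $n\in G$. Again (V2) for $D'$ is contradicted.
\end{itemize}
So $z$ is never hit, and its final rank is $r$.
\end{proof}

\subsection{The tree presentation}

\begin{proof}[Proof of Proposition~\ref{prop:base}]
By Lemma~\ref{lem:nocopy} only the tree presentation is missing. Uniformly in a plan $\pi$, the set of its one-record extensions is $X$-computable, and it is infinite because of $N$-records. Listing it in increasing order of codes at each plan, we identify the tree of plans with $\omega^{<\omega}$, $X$-computably; plans with $m$ records correspond to nodes of length $m$.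

Let $\mathcal D_\pi$ be the following structure on $\{0,\dots,|\pi|-1\}$, where $j$ stands for the $j$-th record, counting from $0$. $N$, $C$, $F$ mark the records of the respective sort and $C_0$ marks the cell records of level $0$. $\mathrm{Zero}$ and $\mathrm{Suc}$ are read off from the numbers of the $N$-records. $I(x,y)$ holds iff $y$ is an $N$-record, with number $m$, and $x$ is a cell or flag record of component $m$ or a hair record of such a record. $P$, $R$, $\mathrm{Hr}$ are as stated in the records. These structures are uniformly $X$-computable, and $\mathcal D_\pi\subseteq\mathcal D_{\pi'}$ for $\pi\subseteq\pi'$. Let $\mathcal F$ consist of all injective maps $\theta:\mathcal D_\pi\to M$ that send the $N$-record with number $m$ to $m\in N$, restrict for each $e$ to an isomorphism, attributes included, of $\mathrm{Con}_e(\pi)$ onto a closed subset of $\mathcal G_e$, and send the hair records of each $w$ to hairs of $\theta(w)$. Such maps are embeddings, and (S1) is clear.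

(S2) Let $\theta:\mathcal D_\pi\to M$ be in $\mathcal F$ and let $\pi'$ be a one-record extension of $\pi$. A new $N$-record with number $m$ is sent to $m$. For a new cell or flag record of component $e$, $\mathrm{Con}_e(\pi')$ is a one-point extension of $\mathrm{Con}_e(\pi)$, valid by Lemma~\ref{lem:valid}, and (EP), applied to the image of $\mathrm{Con}_e(\pi)$, provides an image of the new record. Now let the new record be a hair record $(w,i)$. The hair records of $w$ in $\pi'$ have distinct indices, all less than $r(w)$ because $\mathrm{cnt}_s(w)\le r(w)$. So fewer than $r(w)=r(\theta(w))$ hairs of $\theta(w)$ are used by $\theta$, and another one is available.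

(S3) Let $\theta:\mathcal D_\pi\to M$ be in $\mathcal F$ and $q\in M$ outside its range. If $q\in N$, add an $N$-record. If $q$ is a cell of $M_e$, add records for its missing ancestors, starting from the lowest level, and then for $q$, using Lemma~\ref{lem:realize} each time; the lemma applies because closed subsets of $\mathcal G_e$ are valid. If $q$ is a flag, use Lemma~\ref{lem:realize} once. If $q$ is a hair of $w'$, first add $w'$ if necessary, so that $w'=\theta(w)$ for a record $w$. The hair records of $w$ are mapped injectively to hairs of $w'$ other than $q$, so there are fewer than $r(w)$ of them, and some index $i<r(w)$ is unused. At a late stage $s$ we have $\mathrm{cnt}_s(w)>i$, so a hair record $(w,i)$ with such a stage may be added and mapped to $q$.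
\end{proof}

\begin{corollary}\label{cor:first}
There is a structure $M$ with $\Phi(M)$ computable and without a computable copy.
\end{corollary}

\begin{proof}
Take $X=\emptyset$ in Proposition~\ref{prop:base} and apply Lemma~\ref{lem:system}.
\end{proof}

For larger $X$ the structure $M$ is more complicated, but so is its tree presentation. The next section pushes the tree presentation down to a computable approximation system without losing the complexity of $M$.

\section{Jump inversion}\label{sec:jump}

\subsection{Ordinal notations and iterated jumps}

We recall Kleene's notations: $1$ denotes $0$; $2^a$ denotes $|a|+1$; and $3\cdot5^q$ denotes $\sup_n|\varphi_q(n)|$, where $\varphi_q(n)<_{\mathcal O}\varphi_q(n+1)$ for all $n$. Fix a computable bijective pairing with $u,k\le\langle u,k\rangle$. For $Y\subseteq\omega$ put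
\[
H^Y(1)=Y,\qquad H^Y(2^a)=(H^Y(a))',\qquad H^Y(3\cdot5^q)=\{\langle u,n\rangle:u\in H^Y(\varphi_q(n))\},
\]
and $H(a)=H^\emptyset(a)$. As usual $\emptyset^{(\gamma)}$ stands for $H(c)$ with $|c|=\gamma$; its Turing degree does not depend on $c$. We use the following standard facts \cite[Ch.~11]{Rogers}, \cite[Ch.~I--II]{Sacks}.
\begin{itemize}
\item[(O0)] For $c\in\mathcal O$ the set $\{b:b<_{\mathcal O}c\}$ is c.e.\ uniformly in $c$, and it is well-ordered by $<_{\mathcal O}$ in type $|c|$ via $b\mapsto|b|$. If $|b|=\beta$, every $\Delta^0_\beta$ set is computable in $H(b)$.
\item[(O1)] If $b\le_{\mathcal O}c$, then $H^Y(b)\le_TH^Y(c)$, uniformly in $b,c,Y$. If $b<_{\mathcal O}c$, then $2^b\le_{\mathcal O}c$.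
\item[(O2)] Addition satisfies $a+_{\mathcal O}1=a$, $a+_{\mathcal O}2^b=2^{a+_{\mathcal O}b}$ (for $2^b\ne1$), and $a+_{\mathcal O}(3\cdot5^q)=3\cdot5^{q'}$ with $\varphi_{q'}(n)=a+_{\mathcal O}\varphi_q(n)$. It maps $\mathcal O\times\mathcal O$ to $\mathcal O$ with $|a+_{\mathcal O}b|=|a|+|b|$. Moreover $a<_{\mathcal O}a+_{\mathcal O}b$ if $b\ne1$, and $b<_{\mathcal O}c$ implies $a+_{\mathcal O}b<_{\mathcal O}a+_{\mathcal O}c$.
\item[(O3)] Computable functions may be defined by effective transfinite recursion on $\mathcal O$.
\end{itemize}
Both parts of (O1) are seen by recursion on $c$. For the first, the case $b=c$ is trivial; if $b<_{\mathcal O}c=2^{c'}$, then $b\le_{\mathcal O}c'$; if $b<_{\mathcal O}c=3\cdot5^q$, search for $n$ with $b<_{\mathcal O}\varphi_q(n)$ and use the $n$-th column of $H^Y(c)$. The second part has the same cases.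

By (O0) and (O1), if $\beta\le|c|$, every $\Delta^0_\beta$ set is computable in $H(c)$, since there is $b\le_{\mathcal O}c$ with $|b|=\beta$. We also need
\begin{equation}\label{eq:sum}
H^{H^Z(a)}(b)=H^Z(a+_{\mathcal O}b)\qquad(a,b\in\mathcal O),
\end{equation}
an equality of sets. It follows by induction on $b$: for $b=1$ both sides are $H^Z(a)$; for $b=2^{b'}$ take jumps; for $b=3\cdot5^q$ compare the columns, using $\varphi_{q'}(n)=a+_{\mathcal O}\varphi_q(n)$.

Let $W_i^Z$ be the $i$-th set c.e.\ in $Z$, and $W^Z_{i,n}$ its $n$-step approximation, increasing in $n$, with $W_{i,0}^Z=\emptyset$; computations of $n$ steps query only numbers $<n$. Put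
\[
S_i^Z=\{x:\exists m\ \langle x,m\rangle\notin W_i^Z\}.
\]
These are exactly the $\Sigma_2(Z)$ sets, effectively in indices and uniformly in $Z$.

\subsection{Two structures that are hard to tell apart}

We code membership in a $\Sigma_2(H(a))$ set by an alternative between two structures $A_a$ and $B_a$, where $A_a$ stands for ``yes.'' The language has binary symbols $E,S$ and a unary symbol $K$. A \emph{root over} rooted structures $G_i$ is their disjoint union together with a new root $w$ and edges $E(w,\mathrm{root}(G_i))$.
\begin{itemize}
\item $a=1$. For $h:\omega\to\{0,1\}$ let $Sp(h)$ be the chain $x_0,x_1,\dots$ with $S(x_n,x_{n+1})$ and $K(x_n)\Leftrightarrow h(n)=1$, with root $x_0$. Then $B_1$ is a root over $\aleph_0$ copies of each $Sp(1^l0^\omega)$, $l\in\omega$, and $A_1$ has in addition $\aleph_0$ copies of $Sp(1^\omega)$.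
\item $a=2^b$. $B_a$ is a root over $\aleph_0$ copies of $A_b$, and $A_a$ is a root over $\aleph_0$ copies of $A_b$ and $\aleph_0$ copies of $B_b$.
\item $a=3\cdot5^q$, $a_n=\varphi_q(n)$. For $h:\omega\to\{0,1\}$ let $Co(h)$ be a chain $x_0,x_1,\dots$ with $S(x_n,x_{n+1})$ and $E(x_n,\mathrm{root}(G_n))$, where $G_n\cong B_{a_n}$ if $h(n)=1$ and $G_n\cong A_{a_n}$ if $h(n)=0$; its root is $x_0$. Then $B_a$ is a root over $\aleph_0$ copies of each $Co(1^l0^\omega)$, $l\in\omega$, and $A_a$ has in addition $\aleph_0$ copies of $Co(1^\omega)$.
\end{itemize}
In each case ``yes'' means that some child of the root has a certain property. At $a=1$ the property is to have only $1$'s. At a successor it is the negative (``$B$'') answer one level below. At a limit it is a conjunction of negative answers at the levels $a_n$.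

\begin{lemma}[Coding]\label{lem:coding}
Uniformly in $a\in\mathcal O$, $i$ and $x$ there is a computable rooted structure $J(a,i,x)$ with $J(a,i,x)\cong A_a$ if $x\in S_i^{H(a)}$ and $J(a,i,x)\cong B_a$ otherwise.
\end{lemma}

\begin{proof}
By effective transfinite recursion. Let $j_0,j_1$ be such that $S_{j_0}^Z=\omega$ and $S_{j_1}^Z=\emptyset$ for all $Z$.

\emph{$a=1$.} Take a root over $\aleph_0$ copies of each $Sp(1^l0^\omega)$, $l\in\omega$, and of each $Sp(h_m)$, $m\in\omega$, where $h_m(n)=1$ iff $\langle x,m\rangle\notin W^\emptyset_{i,n}$.

\emph{$a=2^b$.} Find $j$ with $W_i^{Z'}=S_j^Z$ for all $Z$, where $Z'$ is the jump of $Z$. Take a root over $\aleph_0$ copies of $J(b,j_0,0)\cong A_b$ and of each $J(b,j,\langle x,m\rangle)$, $m\in\omega$. The latter is isomorphic to $B_b$ if $\langle x,m\rangle\notin W_i^{H(a)}$, and to $A_b$ otherwise. So copies of $B_b$ are included iff $x\in S_i^{H(a)}$.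

\emph{$a=3\cdot5^q$.} Let $h_m(n)=1$ iff $\langle x,m\rangle\notin W_{i,n}^{H(a)}$. The relevant computation queries only numbers $\langle u,k\rangle<n$. For these $k<n$, and the answer is whether $u\in H(a_k)$. So by (O1), $h_m(n)$ is computable from $H(a_n)$, uniformly, and we find $q_n$ (depending also on $m$) with $\langle x,m\rangle\in S_{q_n}^{H(a_n)}\Leftrightarrow h_m(n)=0$. Hence $Co(h_m)$ has a computable copy, with $G_n=J(a_n,q_n,\langle x,m\rangle)$. Likewise $Co(1^l0^\omega)$ has a computable copy, with $G_n=J(a_n,j_1,0)\cong B_{a_n}$ for $n<l$ and $G_n=J(a_n,j_0,0)\cong A_{a_n}$ for $n\ge l$. Take a root over $\aleph_0$ copies of each $Co(1^l0^\omega)$ and each $Co(h_m)$.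

In the first and third cases $h_m$ is $1^\omega$ if $\langle x,m\rangle\notin W_i^{H(a)}$, and some $1^l0^\omega$ otherwise. So in all three cases the result is isomorphic to $A_a$ if $x\in S_i^{H(a)}$, and to $B_a$ otherwise.
\end{proof}

\begin{lemma}[Decoding]\label{lem:decoding}
$A_a\not\cong B_a$. Moreover, uniformly in $a\in\mathcal O$ and $Y$: for $Y$-indices of rooted structures $G$ isomorphic to $A_a$ or $B_a$, the statement ``$G\cong A_a$'' is $\Sigma_2(H^Y(a))$.
\end{lemma}

\begin{proof}
By effective transfinite recursion. Let $w$ be the root of $G$. From an $E$-child of $w$, or from the $E$-child of a point $x_n$ of some $Co(h)$, the set of points reachable along directed edges $E,S$ is $Y$-c.e.\ and infinite. So the substructure on it has a $Y$-computable copy, with an index found uniformly. For the $E$-child of $x_n$ this substructure is $G_n$; for an $E$-child of $w$ it is the structure attached there. In each case below we give an isomorphism-invariant property of $G$ that holds in $A_a$ and fails in $B_a$, using $A_c\not\cong B_c$ for the smaller notations $c$ involved.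

\emph{$a=1$.} $G\cong A_1$ iff some $E$-child $y$ of $w$ has $K$ at every point of its $S$-chain. This is $\Sigma_2(Y)$.

\emph{$a=2^b$.} $G\cong A_a$ iff some $E$-child of $w$ has reachable part isomorphic to $B_b$, that is, not isomorphic to $A_b$. The condition on the child is $\Pi_2(H^Y(b))$, hence $\Pi_1(H^Y(2^b))$. So the statement is $\Sigma_2(H^Y(2^b))$.

\emph{$a=3\cdot5^q$.} $G\cong A_a$ iff there is an $E$-child $y$ of $w$ such that for all $n$ the structure $G_n$, attached by $E$ to the $n$-th point of the $S$-chain of $y$, is isomorphic to $B_{a_n}$. For each $n$ the condition $G_n\cong B_{a_n}$ is $\Pi_2(H^Y(a_n))$, hence decidable in $H^Y(2^{2^{a_n}})$. By (O1), $2^{a_n}\le_{\mathcal O}a_{n+1}<_{\mathcal O}a_{n+2}$, so $2^{2^{a_n}}\le_{\mathcal O}a_{n+2}$. Hence the condition is decidable in $H^Y(a)$, uniformly in $n$, and the statement is $\Sigma_2(H^Y(a))$.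
\end{proof}

\subsection{The structure $M^*$}

Let $M$ be an infinite structure in the language $\Lambda_0=\{Q_1,\dots,Q_p\}$, where $Q_j$ has arity $k_j\ge1$, and fix $d\in\mathcal O$. The structure $M^*$ has as domain the set $M$, named by a unary symbol $V$, together with disjoint rooted structures $G_{j,\varepsilon,\bar a}$ for $1\le j\le p$, $\varepsilon\in\{+,-\}$, $\bar a\in M^{k_j}$, where
\[
G_{j,+,\bar a}\cong\begin{cases}A_d&\text{if }Q_j(\bar a),\\B_d&\text{otherwise,}\end{cases}
\qquad
G_{j,-,\bar a}\cong\begin{cases}A_d&\text{if }\neg Q_j(\bar a),\\B_d&\text{otherwise.}\end{cases}
\]
Its language $\Lambda^*$ consists of $V,E,S,K$ and symbols $L_{j,\varepsilon}$, where $L_{j,\varepsilon}(\bar a,w)$ means that $w$ is the root of $G_{j,\varepsilon,\bar a}$. The relations of $M$ itself are dropped. $\Lambda^*$ is finite and does not depend on $d$. Both signs are used so that $Q_j$ becomes $\Delta_2$, rather than just $\Sigma_2$, in $H(d)$; this saves a jump and makes the two halves of the following proposition fit.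

\begin{proposition}\label{prop:jump}
\textup{(1)} If $M$ has an $H(2^d)$-computable tree presentation, then $M^*$ has a computable approximation system, so $\Phi(M^*)$ is computable.

\textup{(2)} If $M^*$ has a $Y$-computable copy, then $M$ has an $H^Y(2^d)$-computable copy.
\end{proposition}

\begin{proof}
(2) In the copy, $V$ is $Y$-computable and infinite, so it suffices to compute the relations $Q_j$ on $V$. Given $j$ and $\bar a$, find the roots $w_+,w_-$ with $L_{j,+}(\bar a,w_+)$ and $L_{j,-}(\bar a,w_-)$. The parts reachable from them along $E,S$ have uniformly $Y$-computable copies. By Lemma~\ref{lem:decoding} both $Q_j(\bar a)$ and $\neg Q_j(\bar a)$ are $\Sigma_2(H^Y(d))$ conditions, so $Q_j$ is computable in $H^Y(d)'=H^Y(2^d)$.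

(1) Let $(\mathcal D_\sigma)$ be the tree presentation and $\mathcal F$ an associated set of embeddings. The relation $\mathcal D_\tau\models Q_j(\bar\imath)$ of $\tau,j,\bar\imath$ is computable in $H(d)'$, so it and its negation are $\Sigma_2(H(d))$. By Lemma~\ref{lem:coding} there are uniformly computable rooted structures $J_{\tau,j,\varepsilon,\bar\imath}$ such that $J_{\tau,j,+,\bar\imath}\cong A_d$ if $\mathcal D_\tau\models Q_j(\bar\imath)$, $J_{\tau,j,-,\bar\imath}\cong A_d$ if $\mathcal D_\tau\models\neg Q_j(\bar\imath)$, and which are isomorphic to $B_d$ otherwise. Let $\mathcal D_\sigma^*$ be the $\Lambda^*$-structure with $V$-part $\{0,\dots,|\sigma|-1\}$ and, for all $j,\varepsilon$ and $\bar\imath\in\{0,\dots,|\sigma|-1\}^{k_j}$, an attached copy of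
\[
J_{\tau,j,\varepsilon,\bar\imath},\qquad\tau=\sigma\upharpoonright(\max\bar\imath+1),
\]
linked to $\bar\imath$ by $L_{j,\varepsilon}$. Since the attached structures depend only on the part of $\sigma$ needed to talk about $\bar\imath$, we have $\mathcal D^*_\sigma\subseteq\mathcal D^*_{\sigma'}$ for $\sigma\subseteq\sigma'$. The $\mathcal D_\sigma^*$ are uniformly computable, and $\mathcal D^*_\emptyset$ is empty.

For $\theta:\mathcal D_\sigma\to M$ in $\mathcal F$ let $M^*[\theta]$ be the substructure of $M^*$ consisting of the range of $\theta$ and all $G_{j,\varepsilon,\bar a}$ with $\bar a$ from this range. Let $\mathcal F^*$ be the set of all isomorphisms $\theta^*$ of $\mathcal D^*_\sigma$ onto $M^*[\theta]$ that extend some $\theta\in\mathcal F$ on $\mathcal D_\sigma$; we say that $\theta^*$ is \emph{over} $\theta$. We claim: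
\begin{quote}
if $\theta\subseteq\theta'$ are in $\mathcal F$, defined on $\mathcal D_\sigma\subseteq\mathcal D_{\sigma'}$ with $\sigma\subseteq\sigma'$, every $\theta^*\in\mathcal F^*$ over $\theta$ extends to some $\theta'^*\in\mathcal F^*$ over $\theta'$.
\end{quote}
Indeed, let $J_{\tau,j,\varepsilon,\bar\imath}$ be an attached structure of $\mathcal D^*_{\sigma'}$ not in $\mathcal D^*_\sigma$. As $\mathcal D_\tau\subseteq\mathcal D_{\sigma'}$ and $\theta'$ is an embedding, $\mathcal D_\tau\models Q_j(\bar\imath)$ iff $M\models Q_j(\theta'(\bar\imath))$. Hence $J_{\tau,j,\varepsilon,\bar\imath}$ and $G_{j,\varepsilon,\theta'(\bar\imath)}$ are isomorphic as rooted structures. The only relations linking an attached structure to anything outside it are the $L_{j,\varepsilon}$, which involve only its root, so $\theta^*$, $\theta'$ and such isomorphisms combine to an isomorphism of $\mathcal D^*_{\sigma'}$ onto $M^*[\theta']$.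

(S1) for $\mathcal F^*$ is clear, and (S2) follows from (S2) for $\mathcal F$ and the claim. For (S3), let $\theta^*$ be over $\theta$ and $q\in M^*$. Then $q\in M$ or $q\in G_{j,\varepsilon,\bar b}$ for some $j,\varepsilon,\bar b$. By finitely many applications of (S3) for $\mathcal F$, extend $\theta$ to some $\theta'\in\mathcal F$ whose range contains $q$, respectively all entries of $\bar b$. Then $q\in M^*[\theta']$, and the claim gives the required extension of $\theta^*$. Lemma~\ref{lem:system} yields the last statement.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\subsection{Absorbing the oracle}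

Let $Y$ compute a copy of $M^*$. By Proposition~\ref{prop:jump}, the tree presentation of $M$ may use $H(2^d)$, but the copy of $M$ obtained from that of $M^*$ uses $H^Y(2^d)$. For $Y=\emptyset^{(\alpha)}$ and $|d|=\delta$ these oracles are the jumps of order $\delta+1$ and $\alpha+\delta+1$. They should agree, so we want $\alpha+\delta=\delta$, and $\delta=\alpha\cdot\omega$ has this property. We choose a notation for which the equality can be verified effectively.

Let $\alpha\ge1$ be a computable ordinal and $a\in\mathcal O$ with $|a|=\alpha$, so $a\ne1$. Put $d_0=a$ and $d_{n+1}=a+_{\mathcal O}d_n$. By (O2), $d_0<_{\mathcal O}d_1$, and inductively $d_n<_{\mathcal O}d_{n+1}$; moreover $|d_n|=\alpha\cdot(n+1)$. So there is a limit notation $d=3\cdot5^q\in\mathcal O$ with $\varphi_q(n)=d_n$ for all $n$, and $|d|=\alpha\cdot\omega$.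

\begin{lemma}\label{lem:absorb}
For every $n$, $H^{H(d_n)}(d)\le_TH(d)$.
\end{lemma}

\begin{proof}
We show by induction on $n$ that for all $m$ and $Z$
\begin{equation}\label{eq:shift}
H^{H^Z(d_n)}(d_m)=H^Z(d_{n+m+1}).
\end{equation}
For $n=0$ this is \eqref{eq:sum}, since $a+_{\mathcal O}d_m=d_{m+1}$. For $n\ge1$ put $U=H^Z(a)$. By \eqref{eq:sum}, $H^Z(d_n)=H^Z(a+_{\mathcal O}d_{n-1})=H^U(d_{n-1})$. By the induction hypothesis, the left side of \eqref{eq:shift} is $H^U(d_{n+m})$, which by \eqref{eq:sum} is $H^Z(a+_{\mathcal O}d_{n+m})=H^Z(d_{n+m+1})$. With $Z=\emptyset$ and $Y=H(d_n)$ we get
\[
\langle u,m\rangle\in H^Y(d)\iff u\in H^Y(d_m)=H(d_{n+m+1})\iff\langle u,n+m+1\rangle\in H(d).\qedhere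
\]
\end{proof}

\subsection{The main theorem and the bounds}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:bounds}\textup{(a)}]
For Theorem~\ref{thm:main} we may assume $\alpha\ge1$, and then $\alpha<\alpha\cdot\omega$. So both statements follow if we find, for each computable $\alpha\ge1$, a $\Lambda^*$-structure $\mathcal A$ with $\Phi(\mathcal A)$ computable, without a $\Delta^0_\beta$ copy for any $\beta<\alpha\cdot\omega$, and with a copy computable in $\emptyset^{(\alpha\cdot\omega+3)}$.

Let $d$ and $d_n$ be as above, and put $X=H(2^d)$. Let $M$ be as in Proposition~\ref{prop:base} for this $X$, and let $\mathcal A=M^*$ for this $d$. By Proposition~\ref{prop:jump}(1), $\Phi(\mathcal A)$ is computable.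

Let $\beta<\alpha\cdot\omega$. Choose $n$ with $\beta\le\alpha\cdot(n+1)=|d_n|$, and put $Y=H(d_n)$. A $\Delta^0_\beta$ copy of $\mathcal A$ would be $Y$-computable. By Proposition~\ref{prop:jump}(2) $M$ would have a copy computable in $H^Y(2^d)=(H^Y(d))'$. By Lemma~\ref{lem:absorb}, $(H^Y(d))'\le_TH(d)'=X$. So $M$ would have an $X$-computable copy, contradicting Proposition~\ref{prop:base}.

Finally, $M$ has an $X''$-computable copy by Proposition~\ref{prop:base}, and $A_d$ and $B_d$ have computable copies by Lemma~\ref{lem:coding}. As $X''$ decides which of the two has to be attached where, $M^*$ has a copy computable in $X''=H(d)'''=H(2^{2^{2^d}})$, that is, in $\emptyset^{(\alpha\cdot\omega+3)}$.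
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounds}\textup{(b)}]
If $\mathcal B$ is finite, it has a computable copy. Let $\mathcal B$ be infinite, and let $L\cong\Phi(\mathcal B)$ be a computable linear order. For a structure $\mathcal D$ in the language of $\mathcal B$ with domain $\omega$, the tree $\mathcal T(\mathcal D)$ is $\omega^{<\omega}$ with labels computable from the atomic diagram of $\mathcal D$. So, as in the proof of Lemma~\ref{lem:bisim}(b), $\Phi(\mathcal D)$ has a copy computable uniformly from this diagram. Hence the class of (atomic diagrams of) structures $\mathcal D$ with $\Phi(\mathcal D)\cong L$ is $\Sigma^1_1$: the only set quantifier asserts the existence of an isomorphism. The class is nonempty, as it contains a copy of $\mathcal B$. By the Kleene basis theorem, every nonempty $\Sigma^1_1$ class of sets has a member computable in $\mathcal O$ \cite[Ch.~III]{Sacks}. So there is such a $\mathcal D$ computable in $\mathcal O$. Since $\Phi(\mathcal D)\cong\Phi(\mathcal B)$, \eqref{eq:FS} gives $\mathcal D\cong\mathcal B$.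
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{A Structure Which Cannot Be Effectively Recovered From Its Back-And-Forth Tree},
\texttt{https://par.nsf.gov//servlets/purl/10233724}.

\bibitem{Rogers}
Rogers, \emph{Theory of Recursive Functions}.

\bibitem{Sacks}
Sacks, \emph{Higher Recursion Theory}.

\end{thebibliography}

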